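\title{Injective monodromy for strata of abelian differentials with many simple zeros}

\begin{abstract}
A loop in a stratum of abelian differentials, with labeled zeros and a horizontal prong chosen at each zero, has a monodromy in the framed mapping class group of the surface blown up at the zeros. It has been conjectured that the kernel of this monodromy contains a nonabelian free group for every non-hyperelliptic component of every stratum. We disprove the conjecture: the monodromy is injective for the principal stratum in every genus $g\ge5$, and more generally for every stratum with at least $g+3$ simple zeros. The proof identifies the fundamental group of the projectivized stratum over Teichm\"uller space with the kernel of the Abel--Jacobi homomorphism on a surface braid group. The main tool is the study of plane sections of linear systems on a fixed curve, whose discriminant curves keep their topology while the line bundle moves.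
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Strata}
Let $g\ge2$ and let $\kappa=(\kappa_1,\dots,\kappa_n)$ be a partition of $2g-2$. The \emph{stratum} $\mathcal H(\kappa)$ is the space of pairs $(X,\omega)$, where $X$ is a compact Riemann surface of genus $g$ and $\omega$ is a nonzero holomorphic $1$-form on $X$ whose zeros have orders $\kappa_1,\dots,\kappa_n$. Away from the zeros $\omega=dz$ in a local coordinate $z$, unique up to translation; at a zero of order $\kappa_i$ there is a coordinate with $\omega=d(z^{\kappa_i+1})$. So $(X,\omega)$ is a translation surface with cone angles $2\pi(\kappa_i+1)$. The stratum is a complex orbifold of dimension $2g+n-1$.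

The connected components of strata were classified by Kontsevich and Zorich. For $\kappa=(2g-2)$ and $\kappa=(g-1,g-1)$ there is a special component consisting of hyperelliptic differentials; these are the \emph{hyperelliptic components}. Every other connected component of a stratum is called \emph{non-hyperelliptic}. In genus $2$ all components are hyperelliptic.

\subsection{Monodromy}
At a zero where $\omega=d(z^{\kappa_i+1})$, the $\kappa_i+1$ rays on which $z^{\kappa_i+1}>0$ are the outgoing \emph{horizontal prongs}. The \emph{prong-marking cover} $\widehat{\mathcal H}$ of a component of $\mathcal H(\kappa)$ is the space of differentials in the component together with a labeling of the zeros, the $i$-th zero having order $\kappa_i$, and a choice of one horizontal prong at each zero. If this cover is disconnected, $\widehat{\mathcal H}$ denotes any one of its components. Let $\pi_1(\widehat{\mathcal H})$ be its orbifold fundamental group, based at a point over $(X_0,\omega_0)$.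

The real blow-up of $X$ at the zeros of $\omega$ replaces each zero by the circle of real tangent directions at it. This circle carries an action of the rotation group, and the chosen prong is a base point on it, so the circle is canonically parametrized. Over $\widehat{\mathcal H}$ the blown-up surfaces therefore form a bundle whose boundary is trivialized. Let $\Sigma_{g,n}$ be the blow-up of $X_0$, and let $\operatorname{Mod}(\Sigma_{g,n})$ be the group of isotopy classes of diffeomorphisms fixing the boundary pointwise. The horizontal direction of $\omega_0$ defines a framing, that is, a nonvanishing vector field, on $\Sigma_{g,n}$; let $\xi$ be its isotopy class relative to the boundary and $\operatorname{Mod}(\Sigma_{g,n})[\xi]$ the stabilizer of $\xi$. Parallel transport along loops gives the \emph{monodromy homomorphism}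
\[
\rho\colon\pi_1(\widehat{\mathcal H})\longrightarrow\operatorname{Mod}(\Sigma_{g,n})[\xi].
\]
Along a loop three things move: the surface, the zeros on the surface, and the prongs at the zeros. The class $\rho(\gamma)$ records all three motions, but only up to isotopy of smooth surfaces. The kernel of $\rho$ is the part of the fundamental group that surface topology does not see: loops that are trivial as families of smooth surfaces with boundary but cannot be contracted through holomorphic differentials of type $\kappa$.

\subsection{The question and the answer}
Two cases are known. For the hyperelliptic components $\rho$ is injective. For the component $\mathcal H(4)^{\mathrm{odd}}$ of $\mathcal H(4)$ on which the spin structure has odd parity, $\ker\rho$ is infinite. This follows from work of Looijenga and Mondello together with a theorem of Wajnryb \cite{Wajnryb}: the homomorphism $A(E_6)\to\operatorname{Mod}(\Sigma_{3,1})$ sending the standard generators of the Artin group $A(E_6)$ to the Dehn twists about simple closed curves in an $E_6$ configuration kills a non-central element. From these two cases one would guess that the hyperelliptic components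 are the exception and that a large kernel is the rule. The survey \cite{Survey} poses this guess in the following form.

\begin{quote}
\textbf{Conjecture.} For every non-hyperelliptic component of every stratum, $\ker\rho$ contains a nonabelian free group.
\end{quote}

We show that the conjecture is false.

\begin{theorem}\label{thm:A}
Let $g\ge5$ and let $\widehat{\mathcal H}$ be the prong-marking cover of the principal stratum $\mathcal H(1^{2g-2})$. Then $\ker\rho=\{1\}$. In particular $\ker\rho$ contains no nonabelian free group, and the conjecture is false.
\end{theorem}

Theorem~\ref{thm:A} is the case $r=k=0$ of the next statement. Let $\Sigma_g$ be a closed oriented surface of genus $g$, let $\mathcal T_g$ be its Teichm\"uller space, and let $\operatorname{Conf}_{r;s}(\Sigma_g)$ be the space of $r$ ordered and $s$ unordered points of $\Sigma_g$, all distinct.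

\begin{theorem}\label{thm:B}
Let $\kappa=(k_1,\dots,k_r,1^s)$ be a partition of $2g-2$ with $r\ge0$, all $k_i\ge2$, and
\[
k:=\sum_i k_i\le g-5\qquad(\text{equivalently } s=2g-2-k\ge g+3).
\]
\begin{itemize}
\item[(i)] The stratum $\mathcal H(\kappa)$ is connected and non-hyperelliptic, and $\rho$ is injective.
\item[(ii)] Let $\mathcal Z$ be the space of $(X,p_1,\dots,p_r,[\omega])$ with $X\in\mathcal T_g$, $[\omega]\in\mathbb PH^0(K_X)$ and $\operatorname{div}\omega=\sum k_ip_i+D'$, where the $p_i$ are distinct and $D'$ is reduced and disjoint from the $p_i$. Then
\[
\pi_1(\mathcal Z)\;\cong\;\ker\bigl(\pi_1(\operatorname{Conf}_{r;s}(\Sigma_g))\to H_1(\Sigma_g;\mathbb Z)\bigr),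
\]
where the map is induced by $(p,D')\mapsto[\sum k_ip_i+D']\in\operatorname{Pic}^{2g-2}$.
\end{itemize}
\end{theorem}

So the monodromy is faithful for every stratum with at least $g+3$ simple zeros, as it is for the hyperelliptic components, while its kernel is infinite for $\mathcal H(4)^{\mathrm{odd}}$. Both behaviors occur among non-hyperelliptic components.

\subsection{Organization}
Section~\ref{sec:reduction} reduces Theorem~\ref{thm:B} to a statement about the braids traced by the zeros (Proposition~\ref{prop:Z}). That statement is in turn governed by one fiber of the Abel--Jacobi map of one curve. Section~\ref{sec:model} solves the analogous problem in genus one by hand, shows the mechanism that could create a kernel in higher genus, and lays out the plan for excluding it. Sections~\ref{sec:tools}--\ref{sec:special} carry out the plan on a fixed curve, Section~\ref{sec:teich} lets the curve move, and Section~\ref{sec:hyp} discusses the hypothesis $k\le g-5$.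

\medskip\noindent\textbf{Standing notation.} From now on $g,r,k_i,k,s$ are as in Theorem~\ref{thm:B}; thus $g\ge5$. Put
\[
n=r+s,\qquad R=s-g=g-2-k\ge3 .
\]
The reader may take $r=0$ throughout; all conditions on the points $p_i$ are then vacuous. We write $\operatorname{Conf}_r$ and $\operatorname{UConf}_s$ for ordered and unordered configuration spaces. All spaces whose fundamental group is taken are path connected, and statements such as ``$\pi_1(N')\to\pi_1(N)$ is injective'', ``is onto'', or ``has image a given normal subgroup'' do not depend on the base point chosen in $N'$.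

\section{From monodromy to braids of zeros}\label{sec:reduction}

\subsection{Spaces over Teichm\"uller space}
Teichm\"uller space $\mathcal T_g$ is a contractible complex manifold of dimension $3g-3$ whose points are Riemann surfaces $X$ with a marking, an isotopy class of diffeomorphisms $\Sigma_g\to X$. It carries a universal curve $\mathcal C\to\mathcal T_g$. Since the base is contractible, there is a smooth trivialization $\mathcal C\cong\mathcal T_g\times\Sigma_g$ inducing the markings; we fix one. Let
\begin{align*}
\mathcal Q&=\{(X,p): X\in\mathcal T_g,\ p=(p_1,\dots,p_r)\in\operatorname{Conf}_r(X)\},\\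
\mathcal B&=\{(X,p,D'):(X,p)\in\mathcal Q,\ D'\in\operatorname{UConf}_s(X\setminus\{p_1,\dots,p_r\})\}.
\end{align*}
These are connected complex manifolds, $\dim\mathcal Q=3g-3+r$, and smoothly $\mathcal Q\cong\mathcal T_g\times\operatorname{Conf}_r(\Sigma_g)$ and $\mathcal B\cong\mathcal T_g\times\operatorname{Conf}_{r;s}(\Sigma_g)$. The projection $\mathcal B\to\mathcal Q$ is a fiber bundle with fiber $B_{X,p}=\operatorname{UConf}_s(X\setminus\{p_i\})$. A $1$-form is determined up to scale by its divisor, so $\mathcal Z$ is the subset of $\mathcal B$ where $Q+D'$ is a canonical divisor; here and below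
\[
Q=\sum k_ip_i .
\]

The marking identifies $\operatorname{Jac}(X)=H^1(X,\mathcal O_X)/H^1(X;\mathbb Z)\cong H^1(X;\mathbb R)/H^1(X;\mathbb Z)$ with the fixed torus $\mathbb T=H^1(\Sigma_g;\mathbb R)/H^1(\Sigma_g;\mathbb Z)$, continuously in $X$, and $\pi_1(\mathbb T)=H^1(\Sigma_g;\mathbb Z)\cong H_1(\Sigma_g;\mathbb Z)$. This gives a continuous map
\[
\mathrm{aj}\colon\mathcal B\to\mathbb T,\qquad(X,p,D')\mapsto[Q+D'-K_X],
\]
with $\mathcal Z=\mathrm{aj}^{-1}(0)$. On the fiber $\operatorname{Conf}_{r;s}(X)$ of $\mathcal B\to\mathcal T_g$, whose inclusion is a homotopy equivalence, $\mathrm{aj}$ is a translate of the map in Theorem~\ref{thm:B}(ii). The core of the paper is the following statement.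

\begin{proposition}\label{prop:Z}
The space $\mathcal Z$ is connected, and $\pi_1(\mathcal Z)\to\pi_1(\mathcal B)$ is injective with image $\ker\bigl(\mathrm{aj}_*\colon\pi_1(\mathcal B)\to H_1(\Sigma_g;\mathbb Z)\bigr)$.
\end{proposition}

It is proved in Section~\ref{sec:teich}. Part (ii) of Theorem~\ref{thm:B} is a restatement of it. To deduce part (i) we use the following standard facts; (T1) and (T4) are also needed later.

\begin{itemize}
\item[(T1)] (Fadell--Neuwirth.) The spaces $\operatorname{Conf}_r(\Sigma_g)$ are aspherical.
\item[(T2)] (Birman.) Let $\operatorname{Mod}(\Sigma_g;n\text{ points})$ be the mapping class group of $\Sigma_g$ relative to a set of $n$ points. The point-push map $\pi_1(\operatorname{UConf}_n(\Sigma_g))\to\operatorname{Mod}(\Sigma_g;n\text{ points})$, the monodromy of the family of pairs $(\Sigma_g,D)$ over $D\in\operatorname{UConf}_n(\Sigma_g)$, is injective for $g\ge2$.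
\item[(T3)] The Dehn twists $T_{\partial_1},\dots,T_{\partial_n}$ about the boundary circles generate a free abelian group of rank $n$ in $\operatorname{Mod}(\Sigma_{g,n})$.
\item[(T4)] (Period coordinates.) Let $\mu$ be a partition of $2g-2$ with $N$ parts. The pairs $(X,\omega)$ with $X\in\mathcal T_g$ and zeros of orders $\mu$ form a locally closed complex submanifold, of pure dimension $2g+N-1$, of the bundle of holomorphic $1$-forms over $\mathcal T_g$. The periods of $\omega$ over a basis of $H_1(X,\{\text{zeros}\};\mathbb Z)$ are local coordinates, and the zeros depend holomorphically on the point. Dividing by $\mathbb C^*$ and labeling some of the zeros, which is a finite covering, gives a manifold of pure dimension $2g-2+N$.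
\end{itemize}
In particular $\mathcal Z$ is a complex manifold of pure dimension $2g-2+n=4g-4+r-k$, and $\mathcal Z\to\mathcal B$ is holomorphic.

\subsection{Proof of Theorem~\ref{thm:B}(i) from Proposition~\ref{prop:Z}}
Let $\Omega\to\mathcal Z$ be the $\mathbb C^*$-bundle of triples $(X,p,\omega)$. It is connected because $\mathcal Z$ is, and it maps onto $\mathcal H(\kappa)$; so $\mathcal H(\kappa)$ is connected. Since $n\ge s\ge g+3\ge8$, the partition $\kappa$ is neither $(2g-2)$ nor $(g-1,g-1)$, and the stratum is non-hyperelliptic.

The group $\Gamma=\operatorname{Mod}(\Sigma_g)$ acts properly discontinuously on $\Omega$ by changing the marking, and the orbifold $[\Omega/\Gamma]$ is the stratum with its zeros of order $\ge2$ labeled. Its orbifold fundamental group at $x_0$ consists of pairs $(\varphi,[c])$, where $\varphi\in\Gamma$ and $[c]$ is a homotopy class of paths in $\Omega$ from $x_0$ to $\varphi x_0$. The pairs with $\varphi=1$ form the subgroup $\pi_1(\Omega,x_0)$. Let $\widehat\Omega\to\Omega$ be the finite covering obtained by labeling all zeros and choosing prongs, and let $\hat x_0$ be the base point over $x_0$. Then $\widehat{\mathcal H}$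 is the quotient of the component of $\hat x_0$ by its stabilizer in $\Gamma$, and $\pi_1(\widehat{\mathcal H})$ is the subgroup of those $(\varphi,[c])$ for which the lift of $c$ starting at $\hat x_0$ ends at $\varphi\hat x_0$.

Let $\gamma=(\varphi,[c])\in\ker\rho$. We show in turn that the surface, the zeros and the prongs do not move in an essential way.

\emph{The surface.} Capping the boundary circles of $\Sigma_{g,n}$ with discs gives a homomorphism to $\operatorname{Mod}(\Sigma_g)$. It sends $\rho(\gamma)$ to the monodromy of the closed surfaces along $\gamma$, which in the trivialization $\mathcal C\cong\mathcal T_g\times\Sigma_g$ is $\varphi^{\pm1}$, the sign depending on conventions only. So $\varphi=1$: the path $c$ is a loop in $\Omega$, and its lift to $\widehat\Omega$ is closed.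

\emph{The zeros.} Capping with once-marked discs gives a homomorphism to $\operatorname{Mod}(\Sigma_g;n\text{ points})$. It sends $\rho(\gamma)$ to the monodromy along $c$ of the pairs (surface, set of zeros). In the trivialization the surface is constant and the zeros trace a loop in $\operatorname{UConf}_n(\Sigma_g)$, so this monodromy is the image of $[c]$ under
\[
\pi_1(\Omega)\to\pi_1(\mathcal Z)\to\pi_1(\mathcal B)=\pi_1(\operatorname{Conf}_{r;s}(\Sigma_g))\to\pi_1(\operatorname{UConf}_n(\Sigma_g))\to\operatorname{Mod}(\Sigma_g;n\text{ points}).
\]
The last arrow is injective by (T2), the one before it is induced by a covering map, and the second is injective by Proposition~\ref{prop:Z}. Hence $[c]$ is trivial in $\pi_1(\mathcal Z)$.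

\emph{The prongs.} By the homotopy sequence of $\mathbb C^*\to\Omega\to\mathcal Z$, the loop $c$ is homotopic to $\theta\mapsto e^{i\theta}\omega_0$, $\theta$ running from $0$ to $2\pi j$, for some $j\in\mathbb Z$. The surface and the zeros are constant along this loop. At a zero with $\omega_0=d(z^{\kappa_i+1})$ we have $e^{i\theta}\omega_0=d(e^{i\theta}z^{\kappa_i+1})$, so the prongs are the rays with $\arg z^{\kappa_i+1}=-\theta$. Along the loop they turn through $j/(\kappa_i+1)$ of a full turn, in the same sense at all zeros. The lift to $\widehat\Omega$ is closed, so $\kappa_i+1$ divides $j$ for all $i$. Parallel transport can be taken to be the identity outside collars of the boundary and to rotate each boundary circle with its prong. Therefore $\rho(\gamma)=\prod_iT_{\partial_i}^{\pm j/(\kappa_i+1)}$ with a common sign, and (T3) gives $j=0$. Thus $\gamma=1$. \qed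

\medskip
The last step shows what the prongs are for: the rotation loop is invisible in $\operatorname{Mod}(\Sigma_g;n\text{ points})$, and only the boundary twists detect it.

\section{One curve: a model, an obstacle, and the plan}\label{sec:model}

The fiber of $\mathcal Z\to\mathcal Q$ over $(X,p)$ is the set of divisors in the linear system $|K_X-Q|$ that are reduced and avoid the $p_i$. It is the fiber over the point $K_X-Q$ of the Abel--Jacobi map
\[
B=B_{X,p}\to\operatorname{Pic}^s(X),\qquad D\mapsto[D],
\]
whose fiber over a line bundle $L$ is $|L|^\circ:=|L|\cap B$. Proposition~\ref{prop:Z} will follow once we know, for general $(X,p)$, that $\pi_1(|K_X-Q|^\circ)\to\pi_1(B)$ is injective with image the kernel of $\pi_1(B)\to\pi_1(\operatorname{Pic}^s X)$. If the Abel--Jacobi map were a fiber bundle with connected fibers, this would be its homotopy sequence, because $\pi_2$ of a torus vanishes. In genus one this is what happens.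

\begin{example}[genus one]\label{ex:elliptic}
Let $E=\mathbb C/\Lambda$ and $B=\operatorname{UConf}_s(E)$. By Abel's theorem the Abel--Jacobi map sends $D=x_1+\dots+x_s$ to the sum of the $x_i$ in the group $E$. Pull back the universal cover $\mathbb C\to E$ to the covering $\widetilde B=\{(D,y)\in B\times\mathbb C:\sum x_i=y\bmod\Lambda\}$ of $B$. Let $L$ be the class of $s\cdot0$ and let $t_c$ be translation by $c$. The map
\[
|L|^\circ\times\mathbb C\to\widetilde B,\qquad(D,y)\mapsto(t_{y/s}D,\,y),
\]
has inverse $(D,y)\mapsto(t_{-y/s}D,y)$. Hence $\pi_1(|L|^\circ)=\pi_1(\widetilde B)=\ker(\pi_1(B)\to\Lambda)$. For $s=2$, $|L|$ is a projective line, the non-reduced divisors are the four divisors $2x$ with $x$ a $2$-torsion point, and the kernel is free of rank $3$.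
\end{example}

In genus $\ge2$ there are no translations. The covering $\widetilde B$ still maps to a vector space, and over nonspecial $L$ the map is a submersion with connected fibers, but this alone does not make $\pi_1$ of a fiber inject.

\begin{example}[a collision]\label{ex:collision}
Let $N=\{(y,z)\in\mathbb C^2:z(z-y)\ne0\}$ and $f(y,z)=y$. This is a surjective submersion with connected fibers over a contractible base. The general fiber $\mathbb C\setminus\{0,y\}$ has free fundamental group $\langle a,b\rangle$, while $N\cong(\mathbb C^*)^2$ through $(z,z-y)$. The map $\langle a,b\rangle\to\pi_1(N)=\mathbb Z^2$ is the abelianization, and its kernel is a nonabelian free group. The source of the kernel is monodromy. Over the punctured disc $0<|y|<1$ the map $f$ is a bundle with the section $z=2$, so the fundamental group is a semidirect product $\langle a,b\rangle\rtimes\mathbb Z$, the generator acting by conjugation with the loop $ab$ around both punctures. Putting back the fiber over $0$ kills the factor $\mathbb Z$, which forces $a=(ab)a(ab)^{-1}$, that is, $ab=ba$. Had the product been direct, killing the factor $\mathbb Z$ would have cost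 nothing.
\end{example}

So we have to show that, as $L$ moves, degenerations of the discriminant $|L|\setminus|L|^\circ$ impose no relations. The discriminants themselves are too complicated to control for all $L$. The plan is to control plane sections of them.

\begin{enumerate}
\item By Zariski's theorem, $\pi_1(|L|^\circ)$ is $\pi_1$ of the complement of a curve $C$ in a general plane $\Pi\subset|L|$. For \emph{good} planes $C$ has only four types of local behavior, each of which persists in families, so the complements $\Pi\setminus C$ form a locally trivial bundle (Section~\ref{sec:nets}).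
\item Good planes exist in $|L|$ for all $L$ outside a set of codimension $2$ in $\operatorname{Pic}^s(X)$ (Section~\ref{sec:bad}). Removing such a set changes neither $\pi_1(\widetilde B)$ nor the vanishing of $\pi_1$ and $\pi_2$ of the base.
\item Over a small ball of line bundles, a family of good planes is a product. This makes the semidirect product of Example~\ref{ex:collision} direct, so $\pi_1$ is locally constant over the base, and a patching argument replaces the homotopy sequence (Section~\ref{sec:general}).
\item The bundle $K_X-Q$ is special, so it lies in the removed set, and its linear system has one dimension more than its neighbors. A plane in it is small enough to deform to the neighbors in a suitable direction (Section~\ref{sec:special}).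
\end{enumerate}

\section{Tools}\label{sec:tools}

\begin{itemize}
\item[(F1)] \emph{General position.} Let $N$ be a connected complex manifold and $E\subsetneq N$ a closed analytic subset. Then $N\setminus E$ is connected and dense, and $\pi_1(N\setminus E)\to\pi_1(N)$ is onto. Let $E'\subset E$ be closed analytic of codimension $\ge2$ in $N$ such that $E\setminus E'$ is a smooth hypersurface in $N\setminus E'$; one may take the union of the singular locus of $E$ and the components of codimension $\ge2$. A \emph{meridian} is a loop $c\cdot\partial\Delta\cdot c^{-1}$, where $\Delta$ is a small holomorphic disc meeting $E$ only at its center, a point of $E\setminus E'$, and transversally, and $c$ is a path in $N\setminus E$ from the base point to $\partial\Delta$. The kernel of $\pi_1(N\setminus E)\to\pi_1(N)$ is normally generated by the meridians, and meridians centered on the same connected component of $E\setminus E'$ are conjugate. In particular the map is an isomorphism if $\operatorname{codim}E\ge2$. A closed analytic subset of codimension $\ge2$ in $\mathbb C^g$ has real codimension $\ge4$, so its complement has $\pi_1=\pi_2=0$.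
\item[(F2)] \emph{Generic local triviality} \cite{Verdier}. If $P\to S$ is a proper morphism of complex algebraic varieties with $S$ smooth and irreducible, and $E_1,\dots,E_l\subset P$ are closed subvarieties, then $(P,E_1,\dots,E_l)$ is topologically locally trivial over a dense Zariski-open subset of $S$.
\item[(F3)] \emph{Zariski's theorem} (Zariski; Hamm--L\^e \cite{HammLe}). For a hypersurface $C\subset\mathbb P^N$ with $N\ge3$ and a generic plane $\Pi$, the inclusion induces an isomorphism $\pi_1(\Pi\setminus C)\cong\pi_1(\mathbb P^N\setminus C)$. Here and below \emph{generic} means: in a dense Zariski-open subset of the parameter space.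
\item[(F4)] \emph{Thom's first isotopy lemma.} A stratification of a manifold $P$ is Whitney if for strata $S'\subset\overline{S''}$, and sequences $x_j\in S''$, $y_j\in S'$ converging to $y\in S'$ whose secant lines $\overline{x_jy_j}$ converge to $\ell$ and whose tangent spaces $T_{x_j}S''$ converge to $T$, one has $\ell\subset T$. If $P\to S$ is proper and its restriction to each stratum of a Whitney stratification is a submersion, then $P\to S$ is locally trivial by homeomorphisms preserving the strata.
\item[(F5)] \emph{Dimension.} (a) An analytic set contained in a countable union of images of holomorphic maps from second-countable complex manifolds of dimension $\le d$ has dimension $\le d$ (compare Hausdorff dimensions). (b) Let $h\colon T\to S$ be a surjective holomorphic map of analytic sets. If all fibers have dimension $\le c$ then $\dim T\le\dim S+c$; if all fibers have dimension $\ge c$ then $\dim T\ge\dim S+c$. (c) If $h\colon T\to S$ is proper, the set of points of $S$ whose fiber has dimension $\ge c$ is closed analytic, and Zariski closed if $h$ is algebraic; the case $c=0$ says that $h(T)$ is closed analytic.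
\item[(F6)] \emph{Transport.} A locally trivial bundle $T\to S$ over a contractible manifold is trivial, so each fiber inclusion $T_\sigma\subset T$ is a homotopy equivalence. Hence, given a map $T\to N$, if $\pi_1(T_\sigma)\to\pi_1(N)$ is injective, or bijective, or has image a given normal subgroup for one $\sigma$, the same holds for all $\sigma$.
\item[(F7)] If $h\colon T\to S$ is open and surjective with connected fibers and $S$ is connected, then $T$ is connected.
\end{itemize}

The right half of the homotopy sequence survives for maps like the one in Example~\ref{ex:collision}.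

\begin{lemma}\label{lem:exact}
Let $h\colon N\to S$ be a surjective holomorphic submersion of connected complex manifolds that is a locally trivial bundle with connected fiber over $S\setminus E$, where $E\subsetneq S$ is closed analytic. Then $h_*\colon\pi_1(N)\to\pi_1(S)$ is onto, and for $x\notin E$ the image of $\pi_1(h^{-1}(x))$ in $\pi_1(N)$ is $\ker h_*$.
\end{lemma}

\begin{proof}
Put $S^*=S\setminus E$, $N^*=h^{-1}(S^*)$ and $F=h^{-1}(x)$. The sequence $\pi_1(F)\to\pi_1(N^*)\to\pi_1(S^*)\to1$ is exact, and $\pi_1(N^*)\to\pi_1(N)$ and $\pi_1(S^*)\to\pi_1(S)$ are onto by (F1). So $h_*$ is onto.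

Every meridian $c\cdot\partial\Delta\cdot c^{-1}$ of $E$ lifts to an element of $\pi_1(N^*)$ that dies in $\pi_1(N)$. Indeed, we may shrink $\Delta$; a surjective submersion has a section $\varsigma$ over a small disc; and since $N^*\to S^*$ is a bundle with connected fiber, $c$ has a lift $\tilde c$ from the base point to the point of $\varsigma(\partial\Delta)$ over its end. The loop $\tilde c\cdot\varsigma(\partial\Delta)\cdot\tilde c^{-1}$ contracts through $\varsigma(\Delta)$.

Now let $\beta\in\ker h_*$ and lift it to $\beta^*\in\pi_1(N^*)$. The image of $\beta^*$ in $\pi_1(S^*)$ dies in $\pi_1(S)$, so it is a product of meridians and their inverses (a conjugate of a meridian is a meridian). Dividing $\beta^*$ by the corresponding product of lifts does not change its image $\beta$ and moves it into the image of $\pi_1(F)$.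
\end{proof}

\section{Good nets}\label{sec:nets}

In Sections~\ref{sec:nets}--\ref{sec:special} we fix a non-hyperelliptic curve $X$ of genus $g$ and distinct points $p_1,\dots,p_r\in X$. We write $K=K_X$ and use additive notation for line bundles and divisors. Riemann--Roch and Serre duality read $h^0(L)=\deg L-g+1+h^1(L)$ and $h^1(L)=h^0(K-L)$.

\subsection{The defect of a divisor}
For $D\in\operatorname{Sym}^sX$, an effective divisor of degree $s$, put
\[
\delta(D)=s-\#\bigl(\operatorname{supp}D\setminus\{p_1,\dots,p_r\}\bigr).
\]
A point $x\notin\{p_i\}$ of multiplicity $m\ge1$ contributes $m-1$ to $\delta(D)$, and $p_i$ contributes its multiplicity. Thus $B=\{\delta=0\}$, and $\delta$ measures how deep $D$ lies in the complement of $B$.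

\begin{lemma}\label{lem:param}
For $0\le e\le s$, the set $\{\delta\ge e\}$ is the union of the images of the finitely many maps
\[
X^{s-e}\to\operatorname{Sym}^sX,\qquad(y_j)\mapsto\sum m_jy_j+\sum c_ip_i,
\]
with $m_j\ge1$, $c_i\ge0$ and $\sum m_j+\sum c_i=s$. In particular it is Zariski closed.
\end{lemma}

\begin{proof}
A divisor in such an image has at most $s-e$ points outside $\{p_i\}$. Conversely, let $\delta(D)\ge e$, and write $D=\sum m_jy_j+\sum c_ip_i$ with the $y_j$ the points of $\operatorname{supp}D\setminus\{p_i\}$. While there are fewer than $s-e$ variables $y_j$, some $m_j\ge2$ or some $c_i\ge1$. In the first case split $m_jy_j$ into two variables with the same value; in the second replace one copy of $p_i$ by a new variable with value $p_i$.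
\end{proof}

A point $a\in X$ is \emph{special} for $D$ if $D\ge2a$, or if $a=p_i$ for some $i$ and $D\ge p_i$. These are the points that contribute to $\delta(D)$.

\subsection{Definition and openness}
Let $\deg L=s$. For $Z\in\operatorname{Sym}^2X$ the space $H^0(L|_Z)$ has dimension $2$, and the kernel of the evaluation $H^0(L)\to H^0(L|_Z)$ is $H^0(L-Z)$. A \emph{net} is a $3$-dimensional subspace $V\subset H^0(L)$. Put $\Pi=\Pi_V=\mathbb P(V)\subset|L|$, $\Pi^\circ=\Pi\cap B$, $C=\Pi\setminus\Pi^\circ$, and $\ell_a=\{D\in\Pi:D\ge a\}$.

\begin{definition}
The net $V$ is \emph{good} if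
\begin{itemize}
\item[(G1)] $V\to H^0(L|_{2x})$ is onto for all $x\in X$;
\item[(G2)] $\delta(D)\le2$ for all $D\in\Pi$;
\item[(G3)] $V\to H^0(L|_{a+b})$ is onto whenever $a\ne b$ are special for the same $D\in\Pi$.
\end{itemize}
\end{definition}

In classical terms, (G1) says that $V$ defines an immersion $\varphi_V\colon X\to\mathbb P(V^*)$ onto a plane curve. Then $\Pi$ is the dual plane, $\ell_a$ is the line of lines through $\varphi_V(a)$, and (G3) says $\ell_a\ne\ell_b$. For $r=0$, $C$ is the dual curve; (G2) excludes the divisors $4x$, $3x+2y$ and $2x+2y+2z$ (hyperflexes, flex tangents tangent elsewhere, tritangents), and (G3) excludes two branches tangent to each other at a point.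

A \emph{family of nets} over a complex manifold $S$ is a line bundle $\mathcal L$ on $X\times S$ with restrictions $L_\sigma$ of degree $s$, together with subspaces $V_\sigma\subset H^0(L_\sigma)$ that are, locally on $S$, spanned by three holomorphic sections of $\mathcal L$ independent on each $X\times\{\sigma\}$. Let $\Pi_S\to S$ be the resulting $\mathbb P^2$-bundle, and $\Pi_S^\circ$, $C_S$ the unions of the $\Pi^\circ_\sigma$ and $C_\sigma$. Taking divisors is a holomorphic map $\Pi_S\to\operatorname{Sym}^sX$.

\begin{lemma}\label{lem:open}
In a family of nets, the set of $\sigma$ with $V_\sigma$ good is open.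
\end{lemma}

\begin{proof}
The evaluations $V_\sigma\to H^0(L_\sigma|_Z)$ form a map of vector bundles on $S\times\operatorname{Sym}^2X$, so the set $\mathcal F$ of $(\sigma,Z)$ where evaluation is not onto is closed. Let $\sigma_j\to\sigma$ with $V_{\sigma_j}$ not good, and pass to subsequences. If (G1) fails at $x_j\to x$, then $(\sigma,2x)\in\mathcal F$ and (G1) fails for $\sigma$. If (G2) fails at $D_j\to D$, then $\delta(D)\ge3$ by Lemma~\ref{lem:param}. If (G3) fails at $(D_j,a_j,b_j)\to(D,a,b)$, then $a$ and $b$ are special for $D$ and $(\sigma,a+b)\in\mathcal F$; so (G3) fails for $\sigma$ if $a\ne b$, and (G1) fails if $a=b$.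
\end{proof}

\subsection{Good nets are equisingular}

\begin{lemma}\label{lem:trivial}
For a family of good nets over a complex manifold $S$, the map $\Pi^\circ_S\to S$ is a locally trivial fiber bundle with nonempty connected fibers.
\end{lemma}

\begin{proof}
\emph{The curve $C$.} By (G1), for each $x$ and $\sigma$ there is a unique $\psi_\sigma(x)\in\Pi_\sigma$ with $\psi_\sigma(x)\ge2x$; it is the kernel of a surjection of vector bundles, so it depends holomorphically on $(x,\sigma)$. Thus $C_\sigma=\psi_\sigma(X)\cup\bigcup_i\ell_{p_i}$ is a curve, and $\Pi_\sigma^\circ$ is nonempty and connected.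

Fix $\sigma$ and let $\tau_x\in V_\sigma$ be a section with divisor $\psi_\sigma(x)$, holomorphic in $x$; write $\dot\tau_x=\partial\tau_x/\partial x\in V_\sigma$, and $'$ for the derivative on $X$ in a local coordinate and trivialization. Differentiating $\tau_x(x)=0$ and $\tau_x'(x)=0$ in $x$ gives $\dot\tau_x(x)=0$ and $\dot\tau_x'(x)=-\tau_x''(x)$. If $\psi_\sigma(x)$ has multiplicity exactly $2$ at $x$, then $\dot\tau_x'(x)\ne0=\tau'_x(x)$, so $\tau_x$ and $\dot\tau_x$ are independent and both vanish at $x$. Hence $\psi_\sigma$ is an immersion at $x$ with tangent line $\ell_x$.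

\emph{Local normal forms.} Let $D\in C_{\sigma_0}$. We claim that near $D$ there are holomorphic coordinates $(u,v,\sigma)$ on $\Pi_S$, with $\sigma$ the projection, in which $C_S$ is one of
\[
u=0,\qquad uv=0,\qquad v^2=u^3,\qquad v(v-u^2)=0 .
\]
The map $\Psi\colon X\times S\to\Pi_S$, $(x,\sigma)\mapsto\psi_\sigma(x)$, is proper, and $\Psi^{-1}(D)$ is the finite set of $(x,\sigma_0)$ with $D\ge2x$. So near $D$ the set $C_S$ consists of the $\Psi$-images of small neighborhoods of these points and of the families of lines $\ell_{p_i}$ with $D\ge p_i$. By (G2), $\delta(D)\in\{1,2\}$, and the special points of $D$ occur in one of the following patterns, where $x\ne y$ lie outside $\{p_i\}$ and the multiplicities are exact.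

\emph{Pattern $2x$ or $p_i$.} There is one branch. It is the image under $\Psi$ of a neighborhood of $(x,\sigma_0)$, where $\Psi$ is an immersion on each fiber of the projection to $S$, or a family of lines. In both cases it is a smooth hypersurface $\{u=0\}$ with $du\ne0$ on the tangent plane of $\Pi_{\sigma_0}$.

\emph{Pattern $2x+2y$, $2x+p_i$ or $p_i+p_j$.} There are two such branches $\{u=0\}$ and $\{v=0\}$, with tangent lines $\ell_a,\ell_b$ in $\Pi_{\sigma_0}$, where $a,b$ are the two special points. By (G3) these lines are distinct, so $(u,v,\sigma)$ are coordinates.

For the last two patterns let $a$ be the special point. By (G1) there is a basis $\tau_0,\tau_1,\tau_2$ of $V_\sigma$, holomorphic in $\sigma$, such that for $\sigma=\sigma_0$ the sections $\tau_0,\tau_1$ vanish at $a$ to orders $0,1$ and $\operatorname{div}\tau_2=D$. Then $t=\tau_1/\tau_0$ is a coordinate near $a$ for $\sigma$ near $\sigma_0$; put $F(t,\sigma)=\tau_2/\tau_0$. In the affine coordinates $(m,b)$ of $\tau_2-m\tau_1-b\tau_0$ on $\Pi_\sigma$, the function $F-mt-b$ has a double zero at $t$ exactly when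
\begin{equation}\label{eq:legendre}
m=F_t,\qquad b=F-tF_t ,
\end{equation}
which parametrizes $\psi_\sigma$, and the zero is triple when moreover $F_{tt}=0$.

\emph{Pattern $3x$.} Here $F(t,\sigma_0)$ vanishes to order $3$, so $F_{tt}(t,\sigma_0)$ has a simple zero at $0$. By the implicit function theorem it persists as a simple zero $t(\sigma)$, holomorphic in $\sigma$. Subtracting multiples of $\tau_0$ from $\tau_1$ and of $\tau_0,\tau_1$ from $\tau_2$, with coefficients holomorphic in $\sigma$, we may assume $t(\sigma)=0$ and $F=t^3h(t,\sigma)$ with $h(0,\sigma)\ne0$. Then \eqref{eq:legendre} reads $m=3t^2h+t^3h_t$, $b=-2t^3h-t^4h_t$. In the coordinate $\tilde t=t\sqrt{3h+th_t}$ we have $m=\tilde t^2$, and $b$ vanishes to order exactly $3$. Splitting $b$ into odd and even parts in $\tilde t$ gives $b=\tilde t^3\eta_0(m,\sigma)+m^2\eta_1(m,\sigma)$ with $\eta_0(0,\sigma)\ne0$. With $u=m$ and $v=(b-m^2\eta_1)/\eta_0$, the branch is $(u,v)=(\tilde t^2,\tilde t^3)$, the cusp $v^2=u^3$.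

\emph{Pattern $2p_i$.} There are two branches, $\psi_\sigma$ near $p_i$ and $\ell_{p_i}$. Subtracting as before, we may assume that $t=0$ at $p_i$ and $F=t^2h(t,\sigma)$ for all $\sigma$, with $h(0,\sigma)\ne0$ near $\sigma_0$. Then $m=2th+t^2h_t$, $b=-t^2h-t^3h_t$. So $m$ is a coordinate on the first branch, which is $b=m^2\eta(m,\sigma)$ with $\eta(0,\sigma)=-1/(4h(0,\sigma))\ne0$, and $\ell_{p_i}=\{b=0\}$. With $u=m$, $v=b/\eta$ we get $v(v-u^2)=0$.

\emph{Conclusion.} Stratify $\Pi_S$ by $\Pi_S^\circ$, the smooth locus of $C_S$ and the singular locus of $C_S$. Locally this is the product of $S$ with the stratification of a plane curve germ by its complement, its smooth part and its singular point. The latter is Whitney: the condition is empty when the larger stratum is open, and along a branch $w\mapsto w^\mu\mathbf v+\cdots$ secants to the origin and tangent lines both approach the complex line $\mathbb C\mathbf v$. The condition is local and preserved by diffeomorphisms and by products with a manifold. All strata are submersive over $S$ and $\Pi_S\to S$ is proper, so (F4) applies.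
\end{proof}

\subsection{Existence}

\begin{lemma}\label{lem:exist}
Let $\deg L=s$ and $\nu=\dim|L|\ge3$. Consider the conditions
\begin{itemize}
\item[(a)] $h^0(L-2x)=h^0(L)-2$ for all $x\in X$;
\item[(b)] $\dim\{D\in|L|:\delta(D)\ge e\}\le\nu-e$ for $e=2,3$;
\item[(c)] the set $T$ of $D\in|L|$ having special points $a\ne b$ with $h^0(L-a-b)>h^0(L)-2$ has dimension $\le\nu-3$.
\end{itemize}
If \textup{(a)} holds, $|L|\setminus|L|^\circ$ is a hypersurface. If \textup{(a), (b), (c)} hold, a generic net in $H^0(L)$ is good.
\end{lemma}

\begin{proof}
By (a), $L$ has no base points, so the divisors containing $p_i$ form a hyperplane, and $\{(x,D):D\ge2x\}$ is a $\mathbb P^{\nu-2}$-bundle over $X$. The latter is irreducible of dimension $\nu-1$ and maps to $|L|$ with finite fibers. The set $|L|\setminus|L|^\circ$ is the union of its image and the hyperplanes.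

The Grassmannian of nets has dimension $3(\nu-2)$, and the nets whose plane contains a given $D$ form a Grassmannian of dimension $2(\nu-2)$. We show that the nets violating each condition form a constructible set of dimension $<3(\nu-2)$.

(G1). Fix $x$. By (a), composition with evaluation is a linear surjection $\operatorname{Hom}(\mathbb C^3,H^0(L))\to\operatorname{Hom}(\mathbb C^3,H^0(L|_{2x}))$, and $2\times3$ matrices of rank $\le1$ have codimension $2$. So (G1) fails at $x$ in codimension $2$, and at some $x\in X$ in codimension $\ge1$.

(G2). The planes meeting a set of dimension $\le\nu-3$ form a set of dimension $\le\nu-3+2(\nu-2)=3(\nu-2)-1$. Apply this to $\{\delta\ge3\}$.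

(G3). The same count disposes of the planes meeting the constructible set $T$. Consider the triples $(D,a,b)$ with $a\ne b$ special for $D$ and $H^0(L)\to H^0(L|_{a+b})$ onto. Each special point contributes at least $1$, so $\delta(D)\ge2$, and $D$ has finitely many special points; by (b) these triples form a set of dimension $\le\nu-2$. Given a triple, let $\tau$ be a section with divisor $D$. The map $H^0(L)/\mathbb C\tau\to H^0(L|_{a+b})$ is onto, so the $2$-dimensional subspaces $V/\mathbb C\tau$ on which it is not onto form a proper closed subset of the Grassmannian. The total dimension is $\le(\nu-2)+2(\nu-2)-1$.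
\end{proof}

\section{Line bundles without good nets have codimension two}\label{sec:bad}

Conditions (a) and (c) can fail only if $K-L$ plus a divisor of small degree is effective or moves in a pencil; since $\deg(K-L)=k$ is small compared with $g$, this is rare. Condition (b) fails where the fiber dimension of a dominant map jumps, which happens only in codimension $2$. Recall that $W^j_d\subset\operatorname{Pic}^d(X)$ is the Zariski-closed set of classes with $h^0\ge j+1$. Martens' theorem \cite[Thm.~IV.5.1]{ACGH} says that $\dim W^1_d\le d-3$ for $X$ non-hyperelliptic of genus $g\ge3$ and $2\le d\le g-1$. Recall also that the map $X^N\to\operatorname{Pic}(X)$, $(y_j)\mapsto[\sum m_jy_j]$, has at $(y_j)$ the codifferential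
\begin{equation}\label{eq:codiff}
H^0(K)\to\bigoplus_jK_{y_j},\qquad\omega\mapsto(m_j\,\omega(y_j))_j ,
\end{equation}
whose kernel is $H^0(K-\sum y_j)$ when the $y_j$ are distinct and all $m_j\ge1$.

\begin{lemma}\label{lem:bad}
There is a Zariski-closed subset $\mathrm{Bad}\subset\operatorname{Pic}^s(X)$ of codimension $\ge2$ such that every $L\notin\mathrm{Bad}$ has $h^1(L)=0$ and $\dim|L|=R$ and satisfies \textup{(a), (b), (c)} of Lemma~\ref{lem:exist}. Moreover $\{D\in B:[D]\in\mathrm{Bad}\}$ has codimension $\ge2$ in $B$.
\end{lemma}

\begin{proof}
We take for $\mathrm{Bad}$ the union of five closed sets of dimension $\le g-2$. Note that $k+3\le g-2$.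

$\mathrm{Bad}_1$. For $e\in\{2,3\}$ compose the maps of Lemma~\ref{lem:param} with the Abel--Jacobi map to get finitely many maps $u\colon X^{s-e}\to\operatorname{Pic}^s(X)$. Since $s-e\ge g$, the map \eqref{eq:codiff} is injective for general $(y_j)$, so $u$ is dominant, hence onto, with general fiber of dimension $s-e-g$. Let $\mathrm{Bad}_u$ be the set of $L$ with $\dim u^{-1}(L)\ge s-e-g+1$; it is closed by (F5)(c) and proper. So $u^{-1}(\mathrm{Bad}_u)$ is a proper closed subset of the irreducible variety $X^{s-e}$, and (F5)(b) gives $\dim\mathrm{Bad}_u\le(s-e-1)-(s-e-g+1)=g-2$. Let $\mathrm{Bad}_1$ be the union of the $\mathrm{Bad}_u$. Off it, $\dim\{D\in|L|:\delta(D)\ge e\}\le s-e-g=R-e$.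

$\mathrm{Bad}_2=\{K+2x-G:x\in X,\ G\in\operatorname{Sym}^{k+2}X\}$, of dimension $\le k+3$. It is the set of $L$ with $h^0(K-L+2x)\ge1$ for some $x$. Off it $h^1(L-2x)=0$ for all $x$, and $h^1(L)=h^0(K-L)=0$. Riemann--Roch gives $h^0(L)=R+1$ and $h^0(L-2x)=R-1$. This proves $\dim|L|=R$ and (a), and with $\mathrm{Bad}_1$ also (b).

$\mathrm{Bad}_3=\{K+p_i+b-G:1\le i\le r,\ b\in X,\ G\in\operatorname{Sym}^{k+2}X\}$, of dimension $\le k+3$. Off it $h^0(L-p_i-b)=R-1$ for all $i$ and $b$.

$\mathrm{Bad}_4$ is the set of $L$ over which $X^2\times\operatorname{Sym}^{k+2}X\to\operatorname{Pic}^s(X)$, $(x,y,G)\mapsto K+x+y-G$, has a fiber of positive dimension. It is closed by (F5)(c), and of dimension $\le(k+4)-1$ by (F5)(b). Off it there are finitely many $(x,y)$ with $h^0(K-L+x+y)\ge1$.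

$\mathrm{Bad}_5=\{K+2x+2y-w:x,y\in X,\ w\in W^1_{k+4}\}$, of dimension $\le2+(k+4-3)=k+3$ by Martens' theorem, which applies as $2\le k+4\le g-1$. Off it $h^0(K-L+2x+2y)\le1$ for all $x,y$.

For (c) let $L\notin\mathrm{Bad}$ and let $a\ne b$ be special for $D$ with $h^0(L-a-b)>R-1$. By $\mathrm{Bad}_3$ neither point is a $p_i$, so $D\ge2a+2b$. By Riemann--Roch $h^0(K-L+a+b)\ge1$, so by $\mathrm{Bad}_4$ the pair $(a,b)$ is one of finitely many. By $\mathrm{Bad}_5$, $h^0(L-2a-2b)=R-3+h^0(K-L+2a+2b)\le R-2$. So $D$ lies in one of finitely many linear spaces of dimension $\le R-3$.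

For the last claim, the divisors whose class $L\in\mathrm{Bad}$ has $h^1(L)=0$ form a set of dimension $\le(g-2)+R=s-2$. If $h^1(L)=j\ge1$, then $K-L\in W^{j-1}_k$ and $\dim|L|=R+j$. The fibers of $\operatorname{Sym}^kX\to\operatorname{Pic}^k(X)$ over $W_k^{j-1}$ have dimension $\ge j-1$, so $\dim W^{j-1}_k\le k-j+1$. The divisors over such $L$ form a set of dimension $\le k+1+R=s-(g-1-k)\le s-4$.
\end{proof}

\section{The fibers over $\operatorname{Pic}^s(X)\setminus\mathrm{Bad}$}\label{sec:general}

\subsection{The covering $\widetilde B$}
As in Example~\ref{ex:elliptic} we unwrap the torus. Let $\mathbb C^g\to\operatorname{Pic}^s(X)$, $y\mapsto L_y$, be the universal cover, and let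
\[
\widetilde B=B\times_{\operatorname{Pic}^s(X)}\mathbb C^g,\qquad f\colon\widetilde B\to\mathbb C^g,\qquad Y=\{y:L_y\notin\mathrm{Bad}\},\qquad\widetilde B_Y=f^{-1}(Y).
\]
We record four properties.
\begin{itemize}
\item[(Y1)] $Y$ is connected and $\pi_1(Y)=\pi_2(Y)=0$, by (F1) and Lemma~\ref{lem:bad}.
\item[(Y2)] $f\colon\widetilde B_Y\to Y$ is a surjective submersion with connected fibers $|L_y|^\circ$. Indeed, at a reduced divisor $D$ the kernel of \eqref{eq:codiff} is $H^0(K-D)=0$, and $|L_y|^\circ$ is the complement of a hypersurface in $\mathbb P^R$ by Lemma~\ref{lem:exist}. By (F7), $f^{-1}(U)$ is connected for every connected open $U\subset Y$.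
\item[(Y3)] $f$ is locally trivial over the complement of a proper closed analytic subset of $Y$: apply (F2) to $\operatorname{Sym}^sX\to\operatorname{Pic}^s(X)$ over the complement of $\mathrm{Bad}$, with the subvariety $\{\delta\ge1\}$, and pull back.
\item[(Y4)] $\pi_1(\widetilde B_Y)\cong\pi_1(\widetilde B)=\ker\bigl(\pi_1(B)\to\pi_1(\operatorname{Pic}^sX)\bigr)$. Indeed $\widetilde B_Y$ is connected and its complement has codimension $\ge2$ by Lemma~\ref{lem:bad}. So $\widetilde B$ is connected and (F1) gives the isomorphism; the equality holds because $\widetilde B\to B$ is the pullback of the universal cover.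
\end{itemize}
Since $h^0(L)=R+1$ is constant off $\mathrm{Bad}$, the direct image of a Poincar\'e bundle on $X\times\operatorname{Pic}^s(X)$ is an algebraic vector bundle $\mathcal E$ on $\operatorname{Pic}^s(X)\setminus\mathrm{Bad}$ with fibers $H^0(L)$. Let $\mathcal G$ be its Grassmann bundle of nets $(L,V)$, a smooth irreducible variety.

\subsection{Local constancy of the fundamental group}
Call a net $(L,V)\in\mathcal G$ \emph{faithful} if $\pi_1(\Pi_V^\circ)\to\pi_1(|L|^\circ)$ is an isomorphism. Good nets have constant topology but are not known to be faithful; generic nets are faithful, but the generic set depends on $L$ in an uncontrolled way. The next lemma combines the two: faithfulness is used only off a hypersurface in the base, and goodness carries the conclusion across it.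

\begin{lemma}\label{lem:local}
Let $y_0\in Y$ and let $V_0\subset H^0(L_{y_0})$ be a good net. Trivialize the pullback of $\mathcal E$ near $y_0$, so that nets over nearby points are pairs $(y,V)$ with $V\in\operatorname{Gr}(3,R+1)$, with planes $\Pi_{y,V}$. There are a convex open set $U_0\ni y_0$ in $Y$ and an open ball $\mathcal N\ni V_0$ in a chart of the Grassmannian such that for every nonempty convex open $U\subset U_0$ and every $(y,V)\in U\times\mathcal N$, the map $\pi_1(\Pi^\circ_{y,V})\to\pi_1(f^{-1}(U))$ is an isomorphism.
\end{lemma}

\begin{proof}
\emph{Step 1: a Zariski-open set of faithful nets.} Apply (F2) to the projective bundle $\{(L,V,D):D\in|L|\}\to\mathcal G$ with the subvarieties $\{\delta(D)\ge1\}$ and $\{D\in\Pi_V\}$. We get a dense Zariski-open, hence connected, subset $\mathcal G^1\subset\mathcal G$ over which the pairs $(|L|^\circ,\Pi_V^\circ)$ form a locally trivial bundle of pairs. Faithfulness is therefore locally constant, hence constant, on $\mathcal G^1$. Let $L$ be in the image of $\mathcal G^1$. Since $R\ge3$ and $|L|\setminus|L|^\circ$ is a hypersurface, (F3) shows that a generic $V\subset H^0(L)$ is faithful,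 and a generic $V$ has $(L,V)\in\mathcal G^1$. So all nets in $\mathcal G^1$ are faithful.

\emph{Step 2: the family.} By Lemma~\ref{lem:open} choose $U_0$ and $\mathcal N$ such that all nets in $U_0\times\mathcal N$ are good. The set of $(y,V)\in U_0\times\mathcal N$ not mapping to $\mathcal G^1$ is a nowhere dense closed analytic subset, so there is $V'\in\mathcal N$ for which
\[
E_0=\{y\in U_0:(y,V')\text{ does not map to }\mathcal G^1\}
\]
is a proper closed analytic subset of $U_0$, hence nowhere dense. Let $U\subset U_0$ be nonempty, convex and open, $E=E_0\cap U$, $U^*=U\setminus E$. Let $\Pi^\circ_U\subset f^{-1}(U)$ be the union of the $\Pi^\circ_{y,V'}$, $y\in U$. By Lemma~\ref{lem:trivial} and (F6), $\Pi^\circ_U\cong\Pi^\circ_{y,V'}\times U$ over $U$. Fix $y\in U^*$, put $G=\pi_1(\Pi^\circ_{y,V'})$, and let $\varsigma\colon U\to\Pi^\circ_U$ be a constant section for this product; it is continuous.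

\emph{Step 3: a direct product over $U^*$.} Pulling back the bundle of Step 1 along $y\mapsto(L_y,V')$ shows that $f^{-1}(U^*)\to U^*$ is locally trivial, with $\Pi^\circ_{U^*}$ a subbundle whose fiber inclusions induce isomorphisms on $\pi_1$. Both bundles have the section $\varsigma$, so in both homotopy sequences the boundary map on $\pi_2(U^*)$ vanishes and we get short exact sequences of fundamental groups. By the five lemma
\[
\pi_1(f^{-1}(U^*))\cong\pi_1(\Pi^\circ_{U^*})=G\times\varsigma_*\pi_1(U^*).
\]

\emph{Step 4: filling in $f^{-1}(E)$.} Let $E'\subset E$ be the union of the singular locus and the components of codimension $\ge2$, and let $E_j$ be the connected components of $E\setminus E'$. Since $f$ is a submersion, $f^{-1}(E')$ has codimension $\ge2$ and the $f^{-1}(E_j)$ are smooth hypersurfaces, connected by (F7). By (F1), $\pi_1(f^{-1}(U))$ is the quotient of $\pi_1(f^{-1}(U^*))$ by the normal closure of one meridian for each $f^{-1}(E_j)$.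

Let $\mu_j=c\cdot\partial\Delta\cdot c^{-1}$ be a meridian of $E_j$ centered at $a$. We claim that $\varsigma_*\mu_j$ is conjugate to a meridian of $f^{-1}(E_j)$. Near $\varsigma(a)$ the submersion $f$ is a projection $O\times O'\to O$ with $O,O'$ balls. Shrink $\Delta$ so that $\Delta\subset O$ and $\varsigma(\Delta)\subset O\times O'$. On $\partial\Delta$ write $\varsigma(w)=(w,\varsigma'(w))$. Contracting $\varsigma'$ in $O'$ gives a free homotopy in $(O\setminus E)\times O'\subset f^{-1}(U^*)$ from $\varsigma(\partial\Delta)$ to the boundary of the disc $\Delta\times\{\mathrm{pt}\}$, which is transverse to $f^{-1}(E_j)$.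

Because the product in Step 3 is direct, the normal closure of the elements $\varsigma_*\mu_j$ is $1\times\varsigma_*\Lambda$, where $\Lambda$ is the normal closure of the $\mu_j$ in $\pi_1(U^*)$. By (F1), $\Lambda=\ker(\pi_1(U^*)\to\pi_1(U))=\pi_1(U^*)$. So $G\to\pi_1(f^{-1}(U))$ is an isomorphism.

\emph{Step 5: all nets.} The nets in $U\times\mathcal N$ form a family of good nets over a contractible base, whose total space $\Pi^\circ_{U\times\mathcal N}$ maps to $f^{-1}(U)$. Lemma~\ref{lem:trivial} and (F6) carry the conclusion from $(y,V')$ to every point of $U\times\mathcal N$.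
\end{proof}

\subsection{Patching}
Let $\mathcal U$ be the collection of nonempty convex open sets contained in some $U_0$ given by Lemma~\ref{lem:local}. It covers $Y$, since good nets exist over every point of $Y$ by Lemmas~\ref{lem:exist} and~\ref{lem:bad}, and it is closed under nonempty finite intersections. Moreover
\begin{equation}\label{eq:iso}
\pi_1(f^{-1}(U'))\to\pi_1(f^{-1}(U))\ \text{ is an isomorphism for }U'\subset U\text{ in }\mathcal U,
\end{equation}
because if $U\subset U_0$, both groups receive isomorphisms from the same $\pi_1(\Pi^\circ_{y,V})$ with $y\in U'$. For a fiber bundle, injectivity of $\pi_1$ of the fiber comes from lifting a homotopy of discs. We cannot lift homotopies, but \eqref{eq:iso} is enough to lift approximately over the $2$-skeleton of a fine subdivision.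

\begin{lemma}\label{lem:patch}
For $U_*\in\mathcal U$ the map $\pi_1(f^{-1}(U_*))\to\pi_1(\widetilde B_Y)$ is injective.
\end{lemma}

\begin{proof}
Let $I=[0,1]$ and let $\beta\colon I^2\to\widetilde B_Y$ be a disc whose boundary loop $\alpha$ lies in $f^{-1}(U_*)$. Define $\Phi$ on $\partial I^3$ by $f\circ\beta$ on the bottom $I^2\times0$, by $\Phi(w,t)=f(\beta(w))$ on the sides $\partial I^2\times I$, and on the top $I^2\times1$ by a disc in the convex set $U_*$ bounded by $f\circ\alpha$. Since $\pi_2(Y)=0$, $\Phi$ extends to $\Phi\colon I^3\to Y$. Let $P$ be the union of the top and the sides. It is a disc with boundary $\partial I^2\times0$, and $\Phi(P)\subset U_*$.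

Subdivide $I^3$ into equal cubes so small that $\Phi$ maps each cube into a member of $\mathcal U$ and each cube meeting $P$ into $U_*$; this is possible by the Lebesgue number lemma, and because $\Phi^{-1}(U_*)$ is an open neighborhood of the compact set $P$. For each cube $c$ choose $U_c\in\mathcal U$ containing $\Phi(c)$, with $U_c=U_*$ if $c$ meets $P$. For each cell $\sigma$ (vertex, edge, face or cube) let $U_\sigma$ be the intersection of the $U_c$ over the cubes $c\supset\sigma$. It contains $\Phi(\sigma)$, so $U_\sigma\in\mathcal U$, and $\sigma\subset\sigma'$ implies $U_\sigma\subset U_{\sigma'}$. Put $N_\sigma=f^{-1}(U_\sigma)$, a path-connected space by (Y2).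

We construct a map $\lambda$ from the $2$-skeleton to $\widetilde B_Y$ with $\lambda(\sigma)\subset N_\sigma$ for all cells $\sigma$ of dimension $\le2$. On the bottom put $\lambda=\beta$; this is allowed because $f(\beta(\sigma))=\Phi(\sigma)\subset U_\sigma$. Suppose $\lambda$ is defined on the floor of a horizontal layer of cubes. Extend it over the layer in three rounds.
\begin{itemize}
\item \emph{Ceiling vertices and vertical edges.} Send each ceiling vertex $v$ to any point of $N_v$. The ends of a vertical edge $\epsilon$ go to points of $N_\epsilon$; join them by a path in $N_\epsilon$.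
\item \emph{Ceiling edges and vertical faces.} Each ceiling edge $\epsilon$ is the upper edge of exactly one vertical face $q$ of the layer. The other three edges of $q$ give a path $\pi$ in $N_q$ whose ends lie in $N_\epsilon$. Join the ends by a path $\pi'$ in $N_\epsilon$. By surjectivity in \eqref{eq:iso}, the loop $\pi\cdot\pi'^{-1}$ is homotopic in $N_q$ to a loop $\pi''$ in $N_\epsilon$, so $\pi$ is homotopic in $N_q$, relative to its ends, to the path $\pi''\cdot\pi'$ in $N_\epsilon$. Use this path on $\epsilon$ and the homotopy on $q$.
\item \emph{Ceiling faces.} Let $q$ be the top face of a cube $c$ of the layer. The loop $\lambda(\partial q)$ lies in $N_q$ and bounds the other five faces of $c$ in $N_c$. By injectivity in \eqref{eq:iso} it bounds a disc in $N_q$; use it on $q$.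
\end{itemize}
Every cube containing a cell $\sigma\subset P$ meets $P$, so $U_\sigma=U_*$. Hence $\lambda|_P$ is a disc in $f^{-1}(U_*)$ with boundary $\alpha$.
\end{proof}

\begin{proposition}\label{prop:general}
Let $L\in\operatorname{Pic}^s(X)\setminus\mathrm{Bad}$ and let $V\subset H^0(L)$ be a good net. Then $\pi_1(\Pi_V^\circ)\to\pi_1(B)$ is injective with image $\ker(\pi_1(B)\to\pi_1(\operatorname{Pic}^sX))$.
\end{proposition}

\begin{proof}
Let $y_0\in Y$ lie over $L$ and let $U_0$ be given by Lemma~\ref{lem:local} for $(y_0,V)$. The map factors as
\[
\pi_1(\Pi_V^\circ)\to\pi_1(f^{-1}(U_0))\to\pi_1(\widetilde B_Y)\cong\pi_1(\widetilde B)\subset\pi_1(B).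
\]
The first arrow is an isomorphism by Lemma~\ref{lem:local}, and the second is injective by Lemma~\ref{lem:patch}. It is also onto: by (Y1)--(Y3), Lemma~\ref{lem:exact} applies to $f\colon\widetilde B_Y\to Y$ and shows that $\pi_1(f^{-1}(y))\to\pi_1(\widetilde B_Y)$ is onto for $y$ off a proper analytic subset, in particular for some $y\in U_0$. Now use (Y4).
\end{proof}

\section{The fiber over $K-Q$}\label{sec:special}

Let $A=K-Q\in\operatorname{Pic}^s(X)$. Since $h^1(A)=h^0(Q)\ge1$, the bundle $A$ lies in $\mathrm{Bad}$, and Proposition~\ref{prop:general} does not apply to it. At best $h^1(A)=1$, and then $|A|$ has dimension $R+1$, while its neighbors have dimension $R$. As $L\to A$ along a direction $v$, the systems $|L|$ converge to a hyperplane of $|A|$ determined by $v$; for $r=0$ it is the hyperplane $v^\perp\subset H^0(K)$, where $v\in H^1(\mathcal O_X)=H^0(K)^*$. A net, being of small dimension, lies in such a hyperplane, and so can be deformed to neighboring bundles. We need two conditions on $(X,p)$: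
\begin{itemize}
\item[(P1)] $h^0(Q+a+b)=1$ for all $a,b\in X$;
\item[(P2)] $\dim\{D\in|A|:\delta(D)\ge e\}\le\dim|A|-e$ for $e=2,3$.
\end{itemize}
Condition (P1) implies $h^0(a+b)=1$ for all $a,b$, that is, that $X$ is non-hyperelliptic, and for $r=0$ it says no more than that. It cannot be dropped from the argument: on a hyperelliptic curve $h^0(K-2w)=g-1$ at a Weierstrass point $w$, so no net in $H^0(K)$ satisfies (G1).

\begin{proposition}\label{prop:special}
Under \textup{(P1)} and \textup{(P2)}, $\pi_1(|A|^\circ)\to\pi_1(B)$ is injective with image $\ker(\pi_1(B)\to\pi_1(\operatorname{Pic}^sX))$.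
\end{proposition}

\begin{proof}
\emph{A good net.} By (P1), $h^0(Q)=1$, and Riemann--Roch gives
\begin{equation}\label{eq:A}
h^0(A)=R+2=g-k\ge5,\qquad h^0(A-a-b)=R-1+h^0(Q+a+b)=h^0(A)-2
\end{equation}
for all $a,b$. So $A$ satisfies (a) of Lemma~\ref{lem:exist}, the set in (c) is empty, and (b) is (P2). By Lemma~\ref{lem:exist} and (F3) there is a good net $V_0\subset H^0(A)$ with $\pi_1(\Pi_{V_0}^\circ)\to\pi_1(|A|^\circ)$ an isomorphism. It suffices to prove the statement for $\pi_1(\Pi_{V_0}^\circ)\to\pi_1(B)$.

\emph{A curve of line bundles.} Let $1_Q$ be the canonical section of $\mathcal O(Q)$; multiplication by it embeds $H^0(A)$ in $H^0(K)$. Since $\dim V_0=3<h^0(A)$, there is $v\in H^1(\mathcal O_X)=H^0(K)^*$ vanishing on $V_0\cdot1_Q$ but not on $H^0(A)\cdot1_Q$. The map $H^1(\mathcal O_X)\to\operatorname{Pic}^s(X)$, $y\mapsto A\otimes\exp(y)$, is holomorphic and onto. The line $t\mapsto tv$ might lie over $\mathrm{Bad}$, so we bend it without changing its tangent: choose $u$ with $A\otimes\exp(v+u)\notin\mathrm{Bad}$ and put $L_t=A\otimes\exp(tv+t^2u)$. Then $\{t\in\mathbb C:L_t\in\mathrm{Bad}\}$ is a proper analytic subset of $\mathbb C$,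 so $L_t\notin\mathrm{Bad}$ for $t$ in a punctured disc $\Delta\setminus\{0\}$. Concretely, choose an open cover of $X$ on which $A$ has transition functions $g_{ij}$ and $v,u$ are represented by cocycles $v_{ij},u_{ij}$, and let $\mathcal L$ be the line bundle on $X\times\Delta$ with transition functions $g_{ij}\exp(tv_{ij}+t^2u_{ij})$.

\emph{Which sections extend.} The direct image $\mathcal F$ of $\mathcal L$ on $\Delta$ is coherent and torsion free, hence locally free, with fiber $H^0(L_t)$ of dimension $R+1$ for $t\ne0$. The sequence $0\to\mathcal L\xrightarrow{\,t\,}\mathcal L\to A\to0$ shows that the fiber $\mathcal F_0=\mathcal F/t\mathcal F$ at $0$ injects into $H^0(A)$. Let $\tau=(\tau_i)$ be in the image, so $\tau$ extends to a section $\tau_i+t\tau_i'+\cdots$ of $\mathcal L$. The coefficient of $t$ in the gluing condition is $\tau_i'=g_{ij}\tau_j'+v_{ij}\tau_i$. So the cocycle $(v_{ij}\tau_i)$ is a coboundary, that is, $v\cdot\tau=0$ in $H^1(A)$. By Serre duality $H^1(A)$ is dual to $H^0(Q)=\mathbb C\,1_Q$, and the pairing of $v\cdot\tau$ with $1_Q$ is $\langle v,\tau\cdot1_Q\rangle$. Hence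
\[
\mathcal F_0\subset\{\tau\in H^0(A):\langle v,\tau\cdot1_Q\rangle=0\}.
\]
By the choice of $v$ the right side is a hyperplane, of dimension $R+1=\dim\mathcal F_0$, so equality holds, and $V_0\subset\mathcal F_0$.

\emph{Conclusion.} Extend a basis of $V_0$ to sections of $\mathcal F$ near $0$. They span a family of nets $V_t\subset H^0(L_t)$ over a smaller disc $\Delta'$, all good by Lemma~\ref{lem:open} if $\Delta'$ is small. The total space $\Pi^\circ_{\Delta'}$ is a bundle by Lemma~\ref{lem:trivial} and maps to $B$. The required statement holds for $\Pi^\circ_{V_t}$, $t\ne0$, by Proposition~\ref{prop:general}, and (F6) carries it to $t=0$.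
\end{proof}

\section{Letting the curve move}\label{sec:teich}

Proposition~\ref{prop:special} concerns pointed curves satisfying (P1) and (P2). The two conditions play different roles in the family $\mathcal Z\to\mathcal Q$. Where (P1) holds, the family is a submersion with connected fibers and Lemma~\ref{lem:exact} applies, so we need (P1) to fail only in codimension $2$, both in $\mathcal Q$ and in $\mathcal Z$. Condition (P2) is needed for a single general fiber. Failure of (P1) produces a meromorphic function of low degree, and we count such functions by their branch points.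

\begin{lemma}\label{lem:hurwitz}
Let $q,m\ge1$. The set of $(X,x_1,\dots,x_m)$, with $X\in\mathcal T_g$ and $x_i\in X$ distinct, such that some meromorphic function of degree $q$ on $X$ has its poles exactly at $x_1,\dots,x_m$, is contained in a finite union of holomorphic images of second-countable complex manifolds of dimension $\le2g-4+q+m$.
\end{lemma}

\begin{proof}
Let $\phi$ be such a function and $b$ the number of its branch points in $\mathbb C$. The total ramification is $2g-2+2q$ by Riemann--Hurwitz, of which $q-m$ lies over $\infty$; so $b\le2g-2+q+m$. Also $b\ge2$, since a connected cover of $\mathbb P^1$ branched over at most two points has genus $0$. Replacing $\phi$ by $\alpha\phi+\beta$ does not change the poles, so we may assume that two finite branch points are $0$ and $1$. The ordered configurations $(0,1,w_3,\dots,w_b)$ form a manifold of dimension $b-2$. By the Riemann existence theorem, the data (marked $X$, $\phi$, ordering of the finite branch points and of the poles) form a covering of this manifold: a marked surface has no nontrivial automorphism, so the data deform uniquely with the branch points. The fibers are countable,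 as there are finitely many covers with given degree and branch points and countably many markings. The surface and the poles depend holomorphically on the branch points. So the covering is a second-countable manifold of dimension $b-2\le2g-4+q+m$ with the required map.
\end{proof}

\begin{lemma}\label{lem:J}
Let $\mathcal J\subset\mathcal Q$ be the set where \textup{(P1)} fails and $\mathcal Q'=\mathcal Q\setminus\mathcal J$.
\begin{itemize}
\item[(i)] $\mathcal J$ is closed analytic of codimension $\ge2$ in $\mathcal Q$.
\item[(ii)] The part $\mathcal Z_{\mathcal J}$ of $\mathcal Z$ over $\mathcal J$ is closed analytic of codimension $\ge2$ in $\mathcal Z$.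
\item[(iii)] \textup{(P2)} holds off a proper closed analytic subset of $\mathcal Q'$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The set of $(X,p,a,b)$ with $h^0(Q+a+b)\ge2$ is closed analytic by semicontinuity, and its projection to $\mathcal Q$ is proper with image $\mathcal J$; so $\mathcal J$ is closed analytic. If $h^0(Q+a+b)\ge2$, there is a nonconstant function of degree $q\le k+2$ with $m$ poles, all among $p_1,\dots,p_r,a,b$. At least $m-2$ of the $p_i$ are poles, so at most $r-m+2$ are not. The $p_i$ that are poles are parametrized by Lemma~\ref{lem:hurwitz}, and each remaining $p_i$ adds one parameter. By (F5)(a),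
\[
\dim\mathcal J\le(2g-4+q+m)+(r-m+2)\le2g+k+r\le3g-5+r=\dim\mathcal Q-2 .
\]

(ii) Decompose $\mathcal J$ into the finitely many locally closed analytic sets $\mathcal J_j$, $j\ge0$, where $h^0(Q)=j+1$. Over $\mathcal J_j$ the fibers of $\mathcal Z$ lie in $|K-Q|$, of dimension $g-k-1+j$. For $j=0$ this gives $\dim\mathcal Z_{\mathcal J_0}\le(3g-5+r)+(g-k-1)=\dim\mathcal Z-2$. For $j\ge1$ the fibers are larger and we need a better bound on the base. Since $h^0(Q)\le k+1$, there is an effective divisor $Z\le Q$ of degree $j-1$, and $h^0(Q-Z)\ge2$. So there is a nonconstant function of degree $q\le k-j+1$ with $m$ poles, all among the $p_i$, and $r-m$ of the $p_i$ are free. Hence $\dim\mathcal J_j\le(2g-4+q+m)+(r-m)\le2g-3+k+r-j$, and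
\[
\dim\mathcal Z_{\mathcal J_j}\le(2g-3+k+r-j)+(g-k-1+j)=3g-4+r=\dim\mathcal Z-(g-k),
\]
with $g-k\ge5$.

(iii) Over $\mathcal Q'$ we have $h^0(K_X-Q)=g-k$ by \eqref{eq:A}, so the systems $|K_X-Q|$ form a projective bundle $\mathcal P\to\mathcal Q'$ with fibers of dimension $\nu=g-k-1$. For $e=2,3$ let $\mathcal S_e\subset\mathcal P$ be the set where $\delta\ge e$; it is closed analytic, by the parametrization of Lemma~\ref{lem:param} applied in the family. For $D\in\mathcal S_e$, $Q+D$ is the divisor of a $1$-form with $N\le r+s-e$ distinct zeros, among which are the $p_i$. So $\mathcal S_e$ is covered by holomorphic images of open subsets of finitely many projectivized strata over $\mathcal T_g$ with labeled zeros, and (T4) and (F5)(a) give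
\[
\dim\mathcal S_e\le2g-2+r+s-e=(3g-3+r)+(\nu-e).
\]
The set of points of $\mathcal Q'$ over which the fiber of $\mathcal S_e$ has dimension $>\nu-e$ is closed analytic by (F5)(c), and it is not all of $\mathcal Q'$ by (F5)(b) and this bound.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:Z}]
\emph{Removing $\mathcal J$.} The manifold $\mathcal Q'$ is connected and $\pi_1(\mathcal Q')\cong\pi_1(\mathcal Q)$ by (F1). Let $\mathcal Z'$ be the part of $\mathcal Z$ over $\mathcal Q'$. As a subspace of $\mathcal B$ it is the open subset $\{\delta=0\}$ of the projective bundle $\mathcal P$. (The complex structures coming from $\mathcal P$ and from period coordinates agree, the identity being a holomorphic bijection of manifolds of the same dimension; we use only that the topologies agree.) By \eqref{eq:A} and Lemma~\ref{lem:exist}, each fiber $|A|^\circ$ is the complement of a hypersurface in a projective space. So $\mathcal Z'\to\mathcal Q'$ is a surjective submersion with connected fibers, and $\mathcal Z'$ is connected by (F7). By Lemma~\ref{lem:J}(ii), $\mathcal Z'$ is dense in the manifold $\mathcal Z$, so $\mathcal Z$ is connected, and $\pi_1(\mathcal Z')\cong\pi_1(\mathcal Z)$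 by (F1).

\emph{A general fiber.} To apply (F2) we descend to an algebraic base. Let $\Gamma(3)$ be the kernel of the action of $\operatorname{Mod}(\Sigma_g)$ on $H_1(\Sigma_g;\mathbb Z/3)$. It acts freely on $\mathcal T_g$, and $\mathcal M_g[3]=\mathcal T_g/\Gamma(3)$ is a smooth irreducible quasi-projective variety with an algebraic universal curve. The spaces $\mathcal Q$, $\mathcal J$, $\mathcal P$ and $\{\delta\ge1\}\subset\mathcal P$ are pulled back from their algebraic counterparts over $\mathcal M_g[3]$, defined by the same conditions, and $\mathcal Q'/\Gamma(3)$ is smooth and irreducible. By (F2), $\mathcal Z'\to\mathcal Q'$ is locally trivial off a proper closed analytic subset. Choose $(X,p)\in\mathcal Q'$ outside this subset and outside the one in Lemma~\ref{lem:J}(iii), and put $B=B_{X,p}$. By Lemma~\ref{lem:exact}, and since $\pi_2(\mathcal Q)=\pi_2(\operatorname{Conf}_r(\Sigma_g))=0$ by (T1), the rows of the following commutative diagram are exact: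
\[
\begin{array}{ccccccccc}
&&\pi_1(|A|^\circ)&\longrightarrow&\pi_1(\mathcal Z)&\longrightarrow&\pi_1(\mathcal Q)&\longrightarrow&1\\
&&\downarrow&&\downarrow&&\|&&\\
1&\longrightarrow&\pi_1(B)&\longrightarrow&\pi_1(\mathcal B)&\longrightarrow&\pi_1(\mathcal Q)&\longrightarrow&1
\end{array}
\]
On $B$ the map $\mathrm{aj}$ is a translate of the Abel--Jacobi map $B\to\operatorname{Pic}^s(X)$. So by Proposition~\ref{prop:special} the left vertical arrow is injective with image $\pi_1(B)\cap\ker\mathrm{aj}_*$.

\emph{Injectivity.} Let $\beta\in\pi_1(\mathcal Z)$ die in $\pi_1(\mathcal B)$. It dies in $\pi_1(\mathcal Q)$, so it is the image of some $\alpha\in\pi_1(|A|^\circ)$. The map $\pi_1(|A|^\circ)\to\pi_1(B)\to\pi_1(\mathcal B)$ is injective and kills $\alpha$, so $\alpha=1$ and $\beta=1$.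

\emph{Image.} The map $\mathrm{aj}$ is constant on $\mathcal Z$, so the image of $\pi_1(\mathcal Z)$ lies in $\ker\mathrm{aj}_*$. Conversely let $\eta\in\ker\mathrm{aj}_*$, and choose $\beta\in\pi_1(\mathcal Z)$ with the same image in $\pi_1(\mathcal Q)$. Then $\eta\beta^{-1}\in\pi_1(B)\cap\ker\mathrm{aj}_*$, which is the image of $\pi_1(|A|^\circ)$ and so lies in the image of $\pi_1(\mathcal Z)$.
\end{proof}

With Section~\ref{sec:reduction}, this completes the proofs of Theorems~\ref{thm:B} and~\ref{thm:A}.

\section{The hypothesis $k\le g-5$}\label{sec:hyp}

The hypothesis enters in three ways. In the form $R=s-g\ge3$ it allows (F3) and Lemma~\ref{lem:exist} to be applied to a general $|L|$, and it makes the maps $X^{s-3}\to\operatorname{Pic}^s(X)$ in Lemma~\ref{lem:bad} dominant. In the form $k+3\le g-2$ it bounds $\mathrm{Bad}_2,\dots,\mathrm{Bad}_5$ and puts $k+4$ in the range of Martens' theorem. In the form $2g+k+r\le3g-5+r$ it gives $\operatorname{codim}\mathcal J\ge2$ in Lemma~\ref{lem:J}.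

For $s=g+2$ the method of good nets breaks down at a visible place. A nonspecial $|L|$ is then itself a plane, so $H^0(L)$ is the only net. The map $X^{g-1}\to\operatorname{Pic}^{g+2}(X)$, $(y_j)\mapsto[4y_1+y_2+\dots+y_{g-1}]$, has surjective codifferential \eqref{eq:codiff} at a general point, so its image is a hypersurface. The special bundles of degree $g+2$ form a set of dimension $\le g-4$, so a general point $L$ of this hypersurface is nonspecial, and its only net violates (G2). Thus the bundles without a good net have codimension $1$, and the construction of Section~\ref{sec:bad} is not available. This is a limitation of the proof. We do not claim that the bound $k\le g-5$ is sharp, and we make no claim about strata outside this range.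

\begin{thebibliography}{ACGH}

\bibitem[ACGH]{ACGH} ACGH, Theorem IV.5.1.

\bibitem[HL]{HammLe} Hamm and L\^e, Ann. Sci. ENS 6 (1973).

\bibitem[Sur]{Survey} \emph{Topology of strata of translation surfaces: an unfortunately comprehensive survey}, \texttt{http://nsalter.science.nd.edu/expository-notes/stratumtopology.pdf}

\bibitem[Ver]{Verdier} Verdier, Invent. Math. 36 (1976).

\bibitem[Waj]{Wajnryb} Wajnryb (1999).

\end{thebibliography}
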